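\title{Realizing a two-dimensional transfer function in the dimension of its degree}

\begin{abstract}
A causal rational function $W(z_1,z_2)$ has a degree $(n_1,n_2)$, and every first-order (Roesser-type) state-space realization of $W$ needs at least $n_1$ states in the first direction and $n_2$ in the second. It was conjectured that over an algebraically closed field every scalar $W$ has a realization of dimension exactly $(n_1,n_2)$. We disprove this: over every field,
\[
W=\frac{(z_1-1)^2(z_2-1)^2+z_1z_2-1}{(z_1z_2-1)^2}
\]
has degree $(2,2)$ and no realization of dimension $(2,2)$. Over an algebraically closed field the conjecture holds for degree $(n_1,n_2)$ if and only if $\min(n_1,n_2)\le 1$. For an individual $W=p/q$ over any field, a realization of dimension $(n_1,n_2)$ exists if and only if the scheme $p=q=0$ in $\mathbb P^1\times\mathbb P^1$ has a subscheme of length $n_1n_2$ lying on no curve of bidegree $(n_1-1,n_2-1)$; over an algebraically closed field this holds for generic $W$.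
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $k$ be a field. For $p\in k[z_1,z_2]$ let $d_ip$ be the degree of $p$ in $z_i$ (with $d_i0=-\infty$); we say that $p$ has \emph{bidegree at most $(a,b)$} if $d_1p\le a$ and $d_2p\le b$. Write $W\in k(z_1,z_2)$ as $W=p/q$ with $p,q$ coprime. Then $W$ is \emph{causal} if $d_ip\le d_iq$ for $i=1,2$ and the monomial $z_1^{d_1q}z_2^{d_2q}$ occurs in $q$ with nonzero coefficient. A causal $W$ is called a (scalar) \emph{transfer function}, and its \emph{degree} is the pair $(d_1q,d_2q)$. Dividing $p$ and $q$ by $z_1^{d_1q}z_2^{d_2q}$ writes $W$ as a quotient of polynomials in $z_1^{-1},z_2^{-1}$ whose denominator has a nonzero constant term, hence as a power series in $z_1^{-1},z_2^{-1}$. If $z_1$ and $z_2$ are read as the forward shifts on the lattice $\mathbb Z^2$, such a $W$ is a filter whose output at $(h,l)$ depends only on the inputs at points $(h',l')$ with $h'\le h$ and $l'\le l$.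

Let $n_1,n_2\ge0$ and $n=n_1+n_2$. A (scalar) \emph{system of dimension $(n_1,n_2)$} is a quadruple $\Sigma=(F,G,H,J)$ with $F\in k^{n\times n}$, $G\in k^{n\times1}$, $H\in k^{1\times n}$, $J\in k$. Its transfer function is
\[
W_\Sigma=J+H(\Delta-F)^{-1}G,\qquad
\Delta=\begin{bmatrix}z_1I_{n_1}&0\\0&z_2I_{n_2}\end{bmatrix},
\]
and $\Sigma$ is a \emph{realization} of $W$ if $W_\Sigma=W$. Partition $F=(F_{ij})$, $G=(G_i)$, $H=(H_i)$ according to $n=n_1+n_2$. Then $\Sigma$ is the first-order (Roesser-type) model on $\mathbb Z^2$
\begin{align*}
x_1(h+1,l)&=F_{11}x_1+F_{12}x_2+G_1u,\\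
x_2(h,l+1)&=F_{21}x_1+F_{22}x_2+G_2u,\\
y&=H_1x_1+H_2x_2+Ju,
\end{align*}
with $x_i$ valued in $k^{n_i}$, with $y$ and the right-hand sides evaluated at $(h,l)$. Replacing the two shifts by $z_1,z_2$ and eliminating the state gives $y=W_\Sigma u$. The same definitions make sense for several inputs and outputs, but the question below concerns the scalar case.

How many states does a given $W$ need? The degree is a lower bound: $W_\Sigma$ is always causal, and its degree is at most $(n_1,n_2)$ in each coordinate (Lemma~\ref{lem:det}). In one variable, that is for $n_2=0$, the bound is attained over every field (Section~\ref{sec:small}). In two variables the field matters. The function $W_0=(z_1+z_2)/(z_1z_2-1)$ of degree $(1,1)$ has a realization of dimension $(1,1)$ over $\mathbb C$; over $\mathbb R$ it has none, although it has one of dimension $(1,2)$ (Examples~\ref{ex:basic} and~\ref{ex:factor}). The obstruction is an unsolvable quadratic equation, and it disappears over an algebraically closed field. A count of parameters points the same way. A system has $(n+1)^2$ entries. The group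 $GL_{n_1}\times GL_{n_2}$ acts by $(F,G,H,J)\mapsto(SFS^{-1},SG,HS^{-1},J)$, where $S$ is block diagonal and so commutes with $\Delta$, and this action preserves $W_\Sigma$. The difference $(n+1)^2-n_1^2-n_2^2=2n_1n_2+2n+1$ equals the number $2(n_1+1)(n_2+1)-1$ of coefficients of a pair $(p,q)$ up to a common scalar. All this suggests the following statement, which is Conjecture~(3.1) of~\cite{filters}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $k$ be algebraically closed and let $W$ be a scalar transfer function of degree $(n_1,n_2)$. Then $W$ has a realization of dimension $(n_1,n_2)$.}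
\end{quote}

The count has no room to spare, however, and what it suggests for a generic $W$ can fail for a special one. The conjecture is false.

\begin{theorem}\label{thm:counter}
Let $k$ be any field, $n_1,n_2\ge2$, $d=z_1z_2-1$, and
\[
p=(z_1-1)^{n_1}(z_2-1)^{n_2}+d,\qquad q=d^{\,2}z_1^{n_1-2}z_2^{n_2-2}.
\]
Then $W=p/q$ is causal of degree $(n_1,n_2)$ and has no realization of dimension $(n_1,n_2)$.
\end{theorem}

\begin{theorem}\label{thm:small}
Let $k$ be algebraically closed and $\min(n_1,n_2)\le1$. Then every scalar transfer function of degree $(n_1,n_2)$ has a realization of dimension $(n_1,n_2)$. Hence, by Theorem~\ref{thm:counter}, the conjecture holds for degree $(n_1,n_2)$ if and only if $\min(n_1,n_2)\le1$.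
\end{theorem}

The third result decides the question for each $W$. Let $Q=\mathbb P^1\times\mathbb P^1$ over $k$, with coordinates $(z_1:w_1),(z_2:w_2)$. A \emph{form of bidegree $(a,b)$} is a polynomial that is homogeneous of degree $a$ in $(z_1,w_1)$ and of degree $b$ in $(z_2,w_2)$. A polynomial $f$ of bidegree at most $(a,b)$ is \emph{homogenized to bidegree $(a,b)$} as $w_1^aw_2^bf(z_1/w_1,z_2/w_2)$. The \emph{length} of a finite $k$-scheme $Z$ is $\dim_kH^0(Z,\mathcal O_Z)$.

\begin{theorem}\label{thm:criterion}
Let $k$ be any field and let $W=p/q$ be causal of degree $(n_1,n_2)$, with $p,q$ coprime. Let $Y\subset Q$ be the finite scheme $p=q=0$, with $p,q$ homogenized to bidegree $(n_1,n_2)$. Then $W$ has a realization of dimension $(n_1,n_2)$ over $k$ if and only if $Y$ has a closed $k$-subscheme $Z$ of length $n_1n_2$ on which no nonzero form of bidegree $(n_1-1,n_2-1)$ vanishes. Consequently, if $k$ is algebraically closed, such a realization exists whenever $Y$ consists of $2n_1n_2$ distinct points, hence for generic $(p,q)$.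
\end{theorem}

Here \emph{generic} means: for all $(p,q)$ in a nonempty Zariski-open subset of the space of pairs of polynomials of bidegree at most $(n_1,n_2)$.

The scheme $Y$ has length $2n_1n_2$, so Theorem~\ref{thm:criterion} says that realizing $W$ amounts to choosing one half of $Y$ in sufficiently general position. Section~\ref{sec:cofactors} shows by linear algebra how a realization divides the common zeros of $p$ and $q$ into two parts. Section~\ref{sec:counter} proves Theorem~\ref{thm:counter} from this, using only determinants and power series. Section~\ref{sec:small} proves Theorem~\ref{thm:small} by reduction to one variable, and Section~\ref{sec:criterion} proves Theorem~\ref{thm:criterion} with the cohomology of sheaves on $Q$.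

\section{The system matrix and its cofactors}\label{sec:cofactors}

To a system $\Sigma$ of dimension $(n_1,n_2)$ we attach the $(n+1)\times(n+1)$ matrix
\[
M=\begin{bmatrix}\Delta-F&G\\-H&J\end{bmatrix}
\]
over $k[z_1,z_2]$. The Schur complement of the block $\Delta-F$ is $J+H(\Delta-F)^{-1}G$, so
\begin{equation}\label{eq:schur}
\det M=\det(\Delta-F)\cdot W_\Sigma .
\end{equation}
We call a causal fraction $p/q$ \emph{normalized} if $p,q$ are coprime and the coefficient of $z_1^{d_1q}z_2^{d_2q}$ in $q$ is $1$.

\begin{lemma}\label{lem:det}
Let $\Sigma$ have dimension $(n_1,n_2)$. Then $W_\Sigma$ is causal, and its degree is at most $(n_1,n_2)$ in each coordinate. If the degree equals $(n_1,n_2)$ and $W_\Sigma=p/q$ is normalized, then $\det(\Delta-F)=q$ and $\det M=p$.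
\end{lemma}

\begin{proof}
The variable $z_i$ occurs in only $n_i$ columns of $M$, and to the first power, so $D=\det(\Delta-F)$ and $\det M$ have bidegree at most $(n_1,n_2)$. Only the product of the diagonal entries contributes to the monomial $z_1^{n_1}z_2^{n_2}$ of $D$, so its coefficient is $1$. Write $W_\Sigma=p/q$ in lowest terms. By \eqref{eq:schur}, $pD=q\det M$, so $D=qs$ and $\det M=ps$ for a polynomial $s$. Degrees in $z_i$ add under multiplication, so $d_iq+d_is=n_i$ and $d_ip+d_is\le n_i$; thus $d_ip\le d_iq\le n_i$. The coefficient $1$ of $z_1^{n_1}z_2^{n_2}$ in $D$ is the product of the coefficient of $z_1^{d_1q}z_2^{d_2q}$ in $q$ and that of $z_1^{d_1s}z_2^{d_2s}$ in $s$, so the former is nonzero. If $d_iq=n_i$ for both $i$, then $s$ is a constant, and $s=1$ when $p/q$ is normalized.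
\end{proof}

So a realization in the dimension of the degree is a simultaneous determinantal representation of $p$ and $q$. The objects that carry the geometry are the cofactors along the last column and the last row of $M$. For $1\le j\le n+1$ let $m_j$ be the cofactor of the entry $(j,n+1)$ of $M$, and let $m'_j$ be the cofactor of the entry $(n+1,j)$. The $(i,j)$ entry of the adjugate $\operatorname{adj}M$ is the cofactor of the entry $(j,i)$, so the $m_j$ form the last row of $\operatorname{adj}M$ and the $m'_i$ form its last column.

\begin{lemma}\label{lem:cofactors}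
Let $\Sigma$ be a realization of dimension $(n_1,n_2)$ of a normalized $W=p/q$ of degree $(n_1,n_2)$, and let $g_j$ and $h_j$ be the entries of $G$ and $H$.
\begin{enumerate}
\item[(a)] $m_{n+1}=m'_{n+1}=q$ and $p=Jq+\sum_{j\le n}g_jm_j=Jq-\sum_{j\le n}h_jm'_j$.
\item[(b)] $m_j$ and $m'_j$ have bidegree at most $(n_1-1,n_2)$ for $j\le n_1$, and at most $(n_1,n_2-1)$ for $n_1<j\le n$.
\item[(c)] If $\theta:k[z_1,z_2]\to\mathcal O$ is a ring homomorphism to an integral domain with $\theta(p)=0$, then $\theta(q)$ divides $\theta(m_j)\,\theta(m'_i)$ in $\mathcal O$ for all $i,j$.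
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Use Lemma~\ref{lem:det} and expand $\det M$ along the last column and along the last row.

(b) The variables occur only in the diagonal entries $(j,j)$ with $j\le n$. The minor that defines $m_j$ omits row $j$, and the one that defines $m'_j$ omits column $j$. Either way the entry $(j,j)$ is removed, so for $j\le n_1$ the variable $z_1$ remains in $n_1-1$ entries and $z_2$ in $n_2$ entries, and for $n_1<j\le n$ they remain in $n_1$ and $n_2-1$ entries.

(c) Over the fraction field of $\mathcal O$ the matrix $\theta(M)$ is singular, and $A=\theta(\operatorname{adj}M)=\operatorname{adj}\theta(M)$ has rank at most $1$. Indeed, if $\theta(M)$ has rank $n$, then $\theta(M)A=0$ puts all columns of $A$ in the one-dimensional kernel, and if the rank is smaller then $A=0$. Hence $A_{n+1,j}A_{i,n+1}=A_{ij}A_{n+1,n+1}$, that is, $\theta(m_j)\theta(m'_i)=A_{ij}\theta(q)$ with $A_{ij}\in\mathcal O$.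
\end{proof}

Part (c) says that along the curve $p=0$ the zeros of $q$ are shared out between the family $(m_j)$ and the family $(m'_i)$. The smallest example shows this completely.

\begin{example}\label{ex:basic}
Let $W_0=(z_1+z_2)/(z_1z_2-1)$ and look for a realization of dimension $(1,1)$, with $F=(f_{ij})$. By Lemma~\ref{lem:det} we need $(z_1-f_{11})(z_2-f_{22})-f_{12}f_{21}=z_1z_2-1$, that is, $f_{11}=f_{22}=0$ and $f_{12}f_{21}=1$. Then
\[
\det M=J(z_1z_2-1)+h_2g_2z_1+h_1g_1z_2+\xi+\eta,\qquad \xi=h_1f_{12}g_2,\quad\eta=h_2f_{21}g_1,
\]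
and $\det M=z_1+z_2$ means $J=0$, $h_1g_1=h_2g_2=1$, $\xi+\eta=0$. Since $\xi\eta=(h_1g_1)(h_2g_2)f_{12}f_{21}=1$, we get $\xi^2=-1$. Conversely, if $i^2=-1$ in $k$, then $f_{12}=f_{21}=1$, $G=(i,1)^T$, $H=(-i,1)$, $J=0$ satisfy all the conditions. So $W_0$ has a realization of dimension $(1,1)$ if and only if $-1$ is a square in $k$.

Take $k=\mathbb C$ and this realization. Then
\[
M=\begin{bmatrix}z_1&-1&i\\-1&z_2&1\\i&-1&0\end{bmatrix},\qquad
\begin{aligned}
m_1&=-i(z_2+i),& m_2&=z_1-i,\\
m'_1&=-i(z_2-i),& m'_2&=-(z_1+i).
\end{aligned}
\]
Parametrize the line $p=0$ by $\theta(z_1)=z$, $\theta(z_2)=-z$. Then $\theta(q)=-(z-i)(z+i)$, while $\theta(m_1),\theta(m_2)$ are constant multiples of $z-i$ and $\theta(m'_1),\theta(m'_2)$ are constant multiples of $z+i$. The set $p=q=0$ consists of the points $(i,-i)$ and $(-i,i)$; the $m_j$ vanish at the first, the $m'_j$ at the second. Over $\mathbb R$ the two points are conjugate and cannot be separated.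
\end{example}

\section{The counterexample}\label{sec:counter}

Over an algebraically closed field conjugate points are no obstruction, so we look for a $W$ for which every way of sharing out the zeros is geometrically impossible. Let $\theta:k[z_1,z_2]\to\mathcal O=k[[t]]$ parametrize a formal branch of the curve $p=0$, and let $\operatorname{ord}$ be the order in $t$, with $\operatorname{ord}0=\infty$. Lemma~\ref{lem:cofactors}(c) gives
\begin{equation}\label{eq:split}
\min_j\operatorname{ord}\theta(m_j)+\min_i\operatorname{ord}\theta(m'_i)\ \ge\ \operatorname{ord}\theta(q).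
\end{equation}
If $\operatorname{ord}\theta(q)\ge2n$, one of the two families vanishes to order $n$ along the branch. This is not yet absurd. It becomes absurd if the branch follows, to order $n$, a curve $C$ on which the polynomials of Lemma~\ref{lem:cofactors}(b) have at most $n-1$ zeros: then the whole family vanishes on $C$ as soon as $q$ does, and by part (a) so does $p$. The hyperbola $d=z_1z_2-1=0$ is such a curve, because a polynomial of bidegree at most $(a,b)$ restricts to it as $\lambda^{-b}$ times a polynomial of degree at most $a+b$ in the parameter $\lambda=z_1$. Taking $q$ divisible by $d^2$ makes $q$ vanish on $C$ and doubles the order of contact from $n$ to $2n$. It remains to find a $p$ that has contact $n$ with the hyperbola without containing it. The product $(z_1-1)^{n_1}(z_2-1)^{n_2}$ restricts to $\pm\lambda^{-n_2}(\lambda-1)^n$, with all $n$ zeros at the point $(1,1)$. Adding $d$ leaves this restriction unchanged and makes the curve smooth at $(1,1)$, so that a single branch carries the whole contact.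

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
\emph{Causality and degree.} We have $d_iq=n_i$, the monomial $z_1^{n_1}z_2^{n_2}$ occurs in $q$ with coefficient $1$, and $d_ip\le n_i$. The polynomial $d$ is irreducible, since it has degree $1$ in $z_1$ with coprime coefficients $z_2$ and $-1$; so the irreducible factors of $q$ are among $d,z_1,z_2$. With an indeterminate $\lambda$,
\begin{equation}\label{eq:hyperbola}
p(\lambda,\lambda^{-1})=(\lambda-1)^{n_1}(\lambda^{-1}-1)^{n_2}\ne0\quad\text{in }k(\lambda),
\end{equation}
so $d\nmid p$. The polynomials $p(0,z_2)=(-1)^{n_1}(z_2-1)^{n_2}-1$ and $p(z_1,0)=(-1)^{n_2}(z_1-1)^{n_1}-1$ are nonconstant, so $z_1\nmid p$ and $z_2\nmid p$. Thus $p/q$ is normalized, causal, and of degree $(n_1,n_2)$.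

\emph{The branch at $(1,1)$.} Hensel's lemma says that if $f\in\mathcal O[y]$ and $y_0\in k$ is a simple root of $f$ modulo $t$, then $f$ has a root $\zeta\in\mathcal O$ with constant term $y_0$. The polynomial $f(y)=p(1+t,y)=t^{n_1}(y-1)^{n_2}+(1+t)y-1$ reduces to $y-1$ modulo $t$, so there is $\zeta\in1+t\mathcal O$ with $p(1+t,\zeta)=0$. Define $\theta(z_1)=1+t$ and $\theta(z_2)=\zeta$, so that $\theta(p)=0$, and put $e=\zeta-1\in t\mathcal O$. The equation $\theta(p)=0$ reads
\begin{equation}\label{eq:branch}
\theta(d)=t+e+te=-t^{n_1}e^{n_2}.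
\end{equation}
The right side has order at least $n\ge2$, so $e=-t+(\text{terms of order}\ge2)$. Hence $\operatorname{ord}e=1$ and $\operatorname{ord}\theta(d)=n$. Since $\theta(z_1)$ and $\theta(z_2)$ are units, $\operatorname{ord}\theta(q)=2n$. Moreover $\zeta-(1+t)^{-1}=(1+t)^{-1}\theta(d)$, so
\begin{equation}\label{eq:contact}
\zeta\equiv(1+t)^{-1}\pmod{t^n}.
\end{equation}
For $n_1=n_2=2$, for instance, $\theta(d)=-t^4+\cdots$ and $\zeta=1-t+t^2-t^3+0\cdot t^4+\cdots$, while the hyperbola is $(1+t)^{-1}=1-t+t^2-t^3+t^4-\cdots$.

\emph{Polynomials of low bidegree.} Let $f$ have bidegree at most $(a,b)$, with $a,b\ge0$ and $a+b\le n-1$, and suppose $\operatorname{ord}\theta(f)\ge n$. We claim that $f(\lambda,\lambda^{-1})=0$. A monomial $z_1^\alpha z_2^\beta$ of $f$ contributes $\lambda^{\alpha-\beta+b}$ to $\tilde f(\lambda)=\lambda^bf(\lambda,\lambda^{-1})$, and $0\le\alpha-\beta+b\le a+b$, so $\tilde f$ is a polynomial of degree at most $n-1$. By \eqref{eq:contact},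
\[
\tilde f(1+t)=(1+t)^bf\bigl(1+t,(1+t)^{-1}\bigr)\equiv(1+t)^b\,\theta(f)\equiv0\pmod{t^n}.
\]
A polynomial in $t$ of degree at most $n-1$ that is divisible by $t^n$ is zero, so $\tilde f=0$.

\emph{The contradiction.} Suppose that $\Sigma$ is a realization of $W$ of dimension $(n_1,n_2)$. By \eqref{eq:split} and $\operatorname{ord}\theta(q)=2n$, either all $\theta(m_j)$ or all $\theta(m'_j)$ have order at least $n$. For $j\le n$ the bidegree bounds of Lemma~\ref{lem:cofactors}(b) have sum $n-1$, so by the previous step either all $m_j(\lambda,\lambda^{-1})$ with $j\le n$ vanish, or all $m'_j(\lambda,\lambda^{-1})$ with $j\le n$ vanish. Also $q(\lambda,\lambda^{-1})=0$, because $d\mid q$. In each case one of the two expansions in Lemma~\ref{lem:cofactors}(a) gives $p(\lambda,\lambda^{-1})=0$, which contradicts \eqref{eq:hyperbola}.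
\end{proof}

\begin{remark}\label{rem:square}
The hypothesis $n_1,n_2\ge2$ is what allows $d^2$ to divide a denominator of bidegree $(n_1,n_2)$. The factor $z_1^{n_1-2}z_2^{n_2-2}$ only completes the degree and is a unit along the branch. The square cannot be dropped. For $n_1=n_2=1$, $p=(z_1-1)(z_2-1)+d=2d-z_1-z_2+2$ and $q=d$, the computation of Example~\ref{ex:basic} asks for $J=2$, $h_1g_1=h_2g_2=-1$, $\xi+\eta=2$, and $f_{12}=f_{21}=1$, $G=(1,-1)^T$, $H=(-1,1)$ give a realization of dimension $(1,1)$ over every field. Here $q$ has order only $n=2$ along the branch, and \eqref{eq:split} does not force either family to reach order $n$.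
\end{remark}

\section{Degree at most one in one of the variables}\label{sec:small}

We first recall the realization of a rational matrix in one variable $z$, in a form that computes the number of states. A matrix $T\in k(z)^{s\times s}$ is \emph{proper} if in each entry the numerator has degree at most that of the denominator. Let $X_T$ be the image of the $k[z]$-linear map
\[
\mu:k[z]^s\to\bigl(k(z)/k[z]\bigr)^s,\qquad x\mapsto Tx \bmod k[z]^s .
\]
It is finitely generated and killed by a common denominator of $T$, hence finite-dimensional over $k$.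

\begin{lemma}\label{lem:onevar}
Let $T\in k(z)^{s\times s}$ be proper and $\nu\ge\dim_kX_T$. Then $T=D+C(zI_\nu-A)^{-1}B$ for matrices $A\in k^{\nu\times\nu}$, $B\in k^{\nu\times s}$, $C\in k^{s\times\nu}$, $D\in k^{s\times s}$.
\end{lemma}

\begin{proof}
Expand rational functions in $k((z^{-1}))$. Since $T$ is proper, $T=D+\sum_{j\ge0}T_jz^{-j-1}$ with constant matrices $D,T_j$. Let $A$ be multiplication by $z$ on $X_T$, let $B:k^s\to X_T$ be the restriction of $\mu$ to constant vectors, and let $C:X_T\to k^s$ take the coefficient of $z^{-1}$, which is well defined modulo $k[z]^s$. For $x\in k^s$, $CA^jBx$ is the coefficient of $z^{-1}$ in $z^jTx$, which is $T_jx$. Since $(zI-A)^{-1}=\sum_{j\ge0}A^jz^{-j-1}$, the formula holds for $\nu=\dim X_T$. For larger $\nu$, add zero rows and columns to $A$, zero rows to $B$, and zero columns to $C$.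
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Exchanging $z_1$ and $z_2$, and the two blocks of states, we may assume $n_2\le1$. Let $W=p/q$ be normalized and put $\nu=n_1$, $z=z_1$.

\emph{The case $n_2=0$.} Here $p,q\in k[z]$ and $\deg p\le\deg q=\nu$. For the $1\times1$ matrix $T=W$ the kernel of $\mu$ is the ideal $(q)$, because $p,q$ are coprime. So $\dim X_T=\nu$, and Lemma~\ref{lem:onevar} gives the realization. This case holds over every field.

\emph{The case $n_2=1$: reduction to one variable.} Let $T=(T_{ij})=D+C(zI_\nu-A)^{-1}B$ be a $2\times2$ matrix as in Lemma~\ref{lem:onevar}. Let $B_1,B_2$ be the columns of $B$, let $C_1,C_2$ be the rows of $C$, and let $D=(\delta_{ij})$. Define a system of dimension $(\nu,1)$ by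
\[
F=\begin{bmatrix}A&B_1\\C_1&\delta_{11}\end{bmatrix},\qquad
G=\begin{bmatrix}B_2\\\delta_{12}\end{bmatrix},\qquad
H=\begin{bmatrix}C_2&\delta_{21}\end{bmatrix},\qquad J=\delta_{22}.
\]
To compute $W_\Sigma=Hx+J$, solve $(\Delta-F)x=G$ over $k(z_1,z_2)$. The first block gives $x_1=(zI-A)^{-1}(B_1x_2+B_2)$. Substituting, the last equation becomes $z_2x_2=T_{11}x_2+T_{12}$, and $Hx+J=T_{21}x_2+T_{22}$. Therefore
\begin{equation}\label{eq:feedback}
W_\Sigma=T_{22}+\frac{T_{21}T_{12}}{z_2-T_{11}}.
\end{equation}
So we need a proper $T$ with $\dim X_T\le\nu$ for which the right side of \eqref{eq:feedback} is $W$.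

\emph{Choice of $T$.} Write $q=q_0z_2+q_1$ and $p=p_0z_2+p_1$ with $q_0,q_1,p_0,p_1\in k[z]$ of degree at most $\nu$; causality makes $q_0$ monic of degree $\nu$. With $r=p_1q_0-p_0q_1$, the resultant of $q$ and $p$ with respect to $z_2$, we have $pq_0=p_0q+r$, hence
\[
W=\frac{p_0}{q_0}+\frac{r}{q_0q}=\frac{p_0}{q_0}+\frac{r/q_0^2}{z_2+q_1/q_0}.
\]
Comparison with \eqref{eq:feedback} tells us to take $T_{11}=-q_1/q_0$, $T_{22}=p_0/q_0$ and $T_{12}T_{21}=r/q_0^2$. The only freedom is the factorization of this product, and this is where the field enters. We have $\deg r\le2\nu$. Since $k$ is algebraically closed, $r$ is zero or a constant times at most $2\nu$ linear factors, so $r=bc$ with $\deg b,\deg c\le\nu$. Put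
\[
T=q_0^{-1}N,\qquad N=\begin{bmatrix}-q_1&b\\c&p_0\end{bmatrix}.
\]
Then $T$ is proper and the right side of \eqref{eq:feedback} equals $W$.

\emph{The number of states.} A $2\times2$ matrix with denominator $q_0$ may need $2\nu$ states. What saves half of them is that
\[
\det N=-q_1p_0-r=-p_1q_0
\]
is divisible by $q_0$. Let $N=U_1\operatorname{diag}(s_1,s_2)U_2$ be the Smith form, with $U_1,U_2\in GL_2(k[z])$ and $s_1,s_2\in k[z]$. The matrix $U_2$ is an automorphism of $k[z]^2$ and $U_1$ is an automorphism of $(k(z)/k[z])^2$, so $X_T$ is isomorphic to the direct sum of the images of the maps $x\mapsto xs_i/q_0$. With $g_i=\gcd(q_0,s_i)$ the kernel of this map is $(q_0/g_i)$, so $\dim X_T=2\nu-\deg g_1-\deg g_2$. Now $q_0\mid s_1s_2$. If an irreducible polynomial has multiplicity $\epsilon$ in $q_0$ and $\epsilon_i\le\infty$ in $s_i$, then $\epsilon\le\epsilon_1+\epsilon_2$, so its multiplicity $\min(\epsilon,\epsilon_1)+\min(\epsilon,\epsilon_2)$ in $g_1g_2$ is at least $\epsilon$. Thus $q_0\mid g_1g_2$ and $\dim X_T\le\nu$. Lemma~\ref{lem:onevar} and \eqref{eq:feedback} give a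 realization of $W$ of dimension $(\nu,1)$.
\end{proof}

\begin{example}\label{ex:factor}
For $W_0$ we have $q_0=z_1$, $q_1=-1$, $p_0=1$, $p_1=z_1$ and $r=z_1^2+1$. With $b=z_1+i$ and $c=z_1-i$,
\[
T=\begin{bmatrix}0&1\\1&0\end{bmatrix}+\begin{bmatrix}1\\-i\end{bmatrix}z_1^{-1}\begin{bmatrix}1&i\end{bmatrix},
\]
which yields the system of Example~\ref{ex:basic}. Over $\mathbb R$ the polynomial $r$ has no factorization into two factors of degree at most $1$, and one more state is needed. Exchange the variables, which leaves $W_0$ unchanged, and factor $(z_2^2+1)/z_2^2$ trivially: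
\[
T=\begin{bmatrix}z_2^{-1}&1+z_2^{-2}\\1&z_2^{-1}\end{bmatrix}
=\begin{bmatrix}0&1\\1&0\end{bmatrix}+\left(z_2I_2-\begin{bmatrix}0&1\\0&0\end{bmatrix}\right)^{-1}.
\]
Then $T_{22}+T_{21}T_{12}/(z_1-T_{11})=W_0$, and we obtain over every field the realization of dimension $(1,2)$
\[
F=\begin{bmatrix}0&1&0\\1&0&1\\0&0&0\end{bmatrix},\qquad G=\begin{bmatrix}1\\0\\1\end{bmatrix},\qquad H=\begin{bmatrix}1&0&1\end{bmatrix},\qquad J=0 .
\]
\end{example}

\section{Realizations and subschemes of the base locus}\label{sec:criterion}

We prove Theorem~\ref{thm:criterion}. If $n_1n_2=0$, both conditions hold: a realization exists over every field by the first case of the proof of Theorem~\ref{thm:small}, and $Z=\emptyset$ works because there is no nonzero form of negative degree in one pair of variables. So let $n_1,n_2\ge1$, let $p/q$ be normalized, and let $p,q$ also denote the forms of bidegree $(n_1,n_2)$. Let $\infty\in Q$ be the point $w_1=w_2=0$; the value of a form at $\infty$ means its value at $z_1=z_2=1$, $w_1=w_2=0$. Causality is the statement $q(\infty)=1\neq0$.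

\subsection*{Sheaves on $\mathbb P^1\times\mathbb P^1$}

The sections of the line bundle $\mathcal O(a,b)$ on $Q$ are the forms of bidegree $(a,b)$; for a sheaf $E$ put $E(a,b)=E\otimes\mathcal O(a,b)$ and $h^i(E)=\dim_kH^i(Q,E)$. On $\mathbb P^1$, $H^0(\mathcal O(a))$ has dimension $a+1$ for $a\ge0$ and vanishes for $a<0$, while $H^1(\mathcal O(a))$ vanishes for $a\ge-1$. The K\"unneth formula $H^i(Q,\mathcal O(a,b))=\bigoplus_{j+l=i}H^j(\mathcal O(a))\otimes H^l(\mathcal O(b))$ gives:
\begin{enumerate}
\item[(K1)] if $a=-1$ or $b=-1$, then $\mathcal O(a,b)$ has no cohomology at all;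
\item[(K2)] if $a,b\ge0$, then $h^0=(a+1)(b+1)$ and $h^1=h^2=0$;
\item[(K3)] if $a,b<0$, then $h^0=h^1=0$.
\end{enumerate}
For a finite closed subscheme $Z\subset Q$ with ideal sheaf $\mathcal I_Z$, a form $f$ of bidegree $(a,b)$ \emph{vanishes on $Z$} if $f\in H^0(\mathcal I_Z(a,b))$. The two conditions on $Z$ in Theorem~\ref{thm:criterion} combine into one.

\begin{lemma}\label{lem:acyclic}
A finite closed subscheme $Z\subset Q$ has length $n_1n_2$ and lies on no nonzero form of bidegree $(n_1-1,n_2-1)$ if and only if $H^i(\mathcal I_Z(n_1-1,n_2-1))=0$ for all $i$.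
\end{lemma}

\begin{proof}
Put $\mathcal L=\mathcal O(n_1-1,n_2-1)$ and use $0\to\mathcal I_Z\otimes\mathcal L\to\mathcal L\to\mathcal L|_Z\to0$. A line bundle on a finite scheme is trivial and has no higher cohomology, and $\mathcal L$ has none by (K2). So $H^2(\mathcal I_Z\otimes\mathcal L)=0$, and $H^0$ and $H^1$ are the kernel and cokernel of the restriction $H^0(\mathcal L)\to H^0(\mathcal L|_Z)$, a map from a space of dimension $n_1n_2$ to one of dimension $\operatorname{length}Z$. Both sides of the lemma say that this map is bijective.
\end{proof}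

The forms $p,q$ have no common factor. Indeed $w_1,w_2\nmid q$ because $q(\infty)\ne0$, and any other irreducible common factor would give, on setting $w_1=w_2=1$, a nonconstant common factor of the polynomials. Every irreducible curve on $Q$ is the zero locus of an irreducible form, so $Y$ is finite. By B\'ezout's theorem on $Q$, curves of bidegrees $(a,b)$ and $(a',b')$ without common component meet in a scheme of length $ab'+a'b$, so $Y$ has length $2n_1n_2$.

Throughout, $P=\mathcal O(-1,0)^{n_1}\oplus\mathcal O(0,-1)^{n_2}$. A map $\varphi:P\to\mathcal O^{n+1}$ is an $(n+1)\times n$ matrix whose first $n_1$ columns are linear forms in $(z_1,w_1)$ and whose last $n_2$ columns are linear forms in $(z_2,w_2)$. It defines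
\[
\delta:\mathcal O^{n+1}\to\mathcal O(n_1,n_2),\qquad g\mapsto\det[\varphi,g],
\]
whose components are the signed maximal minors of $\varphi$, and $\delta\varphi=0$ because a determinant with a column in the span of the others vanishes. The first $n$ columns of a system matrix $M$ are a dehomogenized map of exactly this shape. The theorem comes from identifying the cokernel of $\varphi$ with $\mathcal I_Z(n_1,n_2)$.

\subsection*{From a realization to a subscheme}

Let $\Sigma$ be a realization of dimension $(n_1,n_2)$. Homogenize the first $n$ columns of $M$, multiplying the constants in the first $n_1$ columns by $w_1$ and those in the next $n_2$ columns by $w_2$. This gives $\varphi:P\to\mathcal O^{n+1}$, whose signed maximal minors are the cofactors $m_j$ homogenized to bidegree $(n_1,n_2)$. Let $Z$ be the subscheme that they define. By Lemma~\ref{lem:cofactors}(a), $p$ and $q$ are $k$-linear combinations of the $m_j$, so $Z\subset Y$, and $Z$ is finite.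

The Hilbert--Burch theorem \cite[Theorem 20.15]{eisenbud} states in particular: if $\varphi$ is an $(n+1)\times n$ matrix over a Noetherian local ring $R$ and the ideal $I$ of its maximal minors has depth at least $2$, then $0\to R^n\to R^{n+1}\to I\to0$, with maps $\varphi$ and $g\mapsto\det[\varphi,g]$, is exact. At a point of $Z$ the local ring of $Q$ is regular of dimension $2$ and $I$ is primary to the maximal ideal, so $I$ has depth $2$. At a point outside $Z$ some maximal minor is a unit, so $\varphi$ is split injective with free cokernel of rank $1$, and $\delta$ maps this cokernel onto $R$, hence isomorphically. We obtain an exact sequence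
\begin{equation}\label{eq:HB}
0\to P\xrightarrow{\ \varphi\ }\mathcal O^{n+1}\xrightarrow{\ \delta\ }\mathcal I_Z(n_1,n_2)\to0 .
\end{equation}
Twist by $(-1,-1)$. The first two terms become sums of $\mathcal O(-2,-1)$, $\mathcal O(-1,-2)$ and $\mathcal O(-1,-1)$, which have no cohomology by (K1). So $\mathcal I_Z(n_1-1,n_2-1)$ has no cohomology, and Lemma~\ref{lem:acyclic} shows that $Z$ is as required.

\subsection*{From a subscheme to a realization}

Let $Z\subset Y$ be as in the theorem and put $E=\mathcal I_Z(n_1,n_2)$. We must produce from $Z$ alone a resolution of the form \eqref{eq:HB}. The Beilinson resolution builds a sheaf on $Q$ from $\mathcal O$, $\mathcal O(-1,0)$, $\mathcal O(0,-1)$ and $\mathcal O(-1,-1)$, with multiplicities given by the cohomology of four twists of the sheaf. The hypothesis on $Z$ removes the unwanted summand $\mathcal O(-1,-1)$.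

\emph{Cohomology.} By Lemma~\ref{lem:acyclic}, $E(-1,-1)$ has no cohomology. The numbers $h^i$ do not change under extension of the ground field, so to compute them we may assume that $k$ is infinite. Choose lines $L$ of bidegree $(0,1)$ and $L'$ of bidegree $(1,0)$ disjoint from $Z$. Then $\mathcal I_Z(a,b)$ restricts to $\mathcal O_L(a)$ on $L\cong\mathbb P^1$ and to $\mathcal O_{L'}(b)$ on $L'\cong\mathbb P^1$, and multiplication by the equations of the lines gives exact sequences
\begin{gather*}
0\to E(-1,-1)\to E(-1,0)\to\mathcal O_L(n_1-1)\to0,\\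
0\to E(-1,-1)\to E(0,-1)\to\mathcal O_{L'}(n_2-1)\to0,\\
0\to E(-1,0)\to E\to\mathcal O_{L'}(n_2)\to0 .
\end{gather*}
They show, in this order, that $E(-1,0)$, $E(0,-1)$ and $E$ have no higher cohomology and that
\[
h^0(E(-1,0))=n_1,\qquad h^0(E(0,-1))=n_2,\qquad h^0(E)=n_1+(n_2+1)=n+1 .
\]

\emph{The resolution.} We return to the field $k$. Let $\pi_1,\pi_2:Q\times Q\to Q$ be the projections, write $A\boxtimes B=\pi_1^*A\otimes\pi_2^*B$, and use primed coordinates on the second factor. The diagonal $\Gamma$ is defined by $z_1w_1'-w_1z_1'=0$ and $z_2w_2'-w_2z_2'=0$. It has codimension $2$ in a smooth variety, so the Koszul complex of these two equations is exact: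
\begin{multline*}
0\to\mathcal O(-1,-1)\boxtimes\mathcal O(-1,-1)\to\bigl(\mathcal O(-1,0)\boxtimes\mathcal O(-1,0)\bigr)\oplus\bigl(\mathcal O(0,-1)\boxtimes\mathcal O(0,-1)\bigr)\\
\to\mathcal O\to\mathcal O_\Gamma\to0 .
\end{multline*}
All four terms are flat over the second factor, $\mathcal O_\Gamma$ because $\pi_2$ maps $\Gamma$ isomorphically onto $Q$. So the complex stays exact after tensoring with $\pi_2^*E$. Call the result $0\to K_2\to K_1\to K_0\to E_\Gamma\to0$, where $E_\Gamma$ is $E$ placed on the diagonal. For a line bundle $A$, the projection formula and flat base change give $R^i\pi_{1*}(A\boxtimes B)=A\otimes_kH^i(Q,B)$. By the cohomology computed above, all $R^i\pi_{1*}K_2$ vanish, $K_1$ has no higher direct images, $\pi_{1*}K_1\cong P$ and $\pi_{1*}K_0=H^0(E)\otimes\mathcal O$. Let $K$ be the image of $K_1\to K_0$. From $0\to K_2\to K_1\to K\to0$ we get $\pi_{1*}K\cong P$ and $R^1\pi_{1*}K=0$. Then $0\to K\to K_0\to E_\Gamma\to0$ pushes forward to an exact sequence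
\begin{equation}\label{eq:beilinson}
0\to P\xrightarrow{\ \varphi\ }H^0(E)\otimes\mathcal O\xrightarrow{\ \psi\ }E\to0,
\end{equation}
where $\psi$, induced by restriction to the diagonal, is the evaluation of sections.

\emph{The minors are the sections.} Since $Z\subset Y$, both $p$ and $q$ lie in $H^0(E)$. Choose a basis $s_1,\dots,s_{n+1}$ of $H^0(E)$ with $s_{n+1}=q$; then $\varphi$ is a matrix and $\delta$ is defined. As $\varphi$ is injective, it has rank $n$ at the generic point, so $\delta\ne0$. As $\delta\varphi=0$, we have $\delta=\bar\delta\psi$ for a nonzero map $\bar\delta:\mathcal I_Z(n_1,n_2)\to\mathcal O(n_1,n_2)$, that is, a nonzero map $\mathcal I_Z\to\mathcal O$. On $Q\setminus Z$ such a map is multiplication by a regular function. This function extends to $Q$, because $Q$ is normal and $Z$ has codimension $2$, so it is a constant $c\in k$. Since $\mathcal O$ is torsion-free, $\bar\delta$ is $c$ times the inclusion on all of $Q$, and $c\ne0$. Therefore, for every constant vector $g\in k^{n+1}$,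
\begin{equation}\label{eq:minors}
\det[\varphi,g]=c\sum_jg_js_j .
\end{equation}

\emph{Reading off the system.} It remains to make the coefficient of $z_1,z_2$ in $\varphi$ the standard one, and this is where causality is used. Let $\Phi$ be the top $n\times n$ block and $\rho$ the last row of the constant matrix $\varphi(\infty)$. By \eqref{eq:minors} with $g=e_{n+1}$, the last standard basis vector, the top block of $\varphi$ has determinant $cq$, so $\det\Phi=c\,q(\infty)\ne0$. Put
\[
S=\begin{bmatrix}\Phi^{-1}&0\\-\rho\Phi^{-1}&1\end{bmatrix},\qquad\text{so that}\qquad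
S\varphi(\infty)=\begin{bmatrix}I_n\\0\end{bmatrix},\qquad Se_{n+1}=e_{n+1}.
\]
The $j$th column of $S\varphi$ is $z_ie_j$ plus $w_i$ times a constant vector, where $i=1$ for $j\le n_1$ and $i=2$ otherwise. Setting $w_1=w_2=1$ turns $S\varphi$ into $\begin{bmatrix}\Delta-F\\-H\end{bmatrix}$ with constant $F,H$. Let $g$ be the coordinate vector of $p$ in the basis $(s_j)$, and define $G,J$ by $\begin{bmatrix}G\\J\end{bmatrix}=Sg$. By \eqref{eq:minors}, after setting $w_1=w_2=1$,
\[
\det M=\det[S\varphi,Sg]=c\det S\cdot p,\qquad\det(\Delta-F)=\det[S\varphi,Se_{n+1}]=c\det S\cdot q .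
\]
By \eqref{eq:schur}, $W_\Sigma=p/q=W$. All matrices have entries in $k$.

\begin{remark}\label{rem:states}
The construction takes as state spaces $H^0(E(-1,0))$ and $H^0(E(0,-1))$, the forms of bidegrees $(n_1-1,n_2)$ and $(n_1,n_2-1)$ that vanish on $Z$; these are the bidegrees of Lemma~\ref{lem:cofactors}(b). For $W_0$ the theorem asks for a $k$-rational point $Z$ of $Y$, the condition on forms of bidegree $(0,0)$ being automatic. For $Z=(i,-i)$ the two spaces are spanned by $z_2+iw_2$ and $z_1-iw_1$, which are $m_1$ and $m_2$ of Example~\ref{ex:basic} up to constants.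
\end{remark}

\subsection*{The generic case}

No nonzero form of bidegree $(n_1-1,n_2-1)$ vanishes on all of $Y$. Indeed, since $Y$ has codimension $2$, the Koszul complex of $p,q$ is exact, and its twist by $(n_1-1,n_2-1)$ is
\[
0\to\mathcal O(-n_1-1,-n_2-1)\to\mathcal O(-1,-1)^2\to\mathcal I_Y(n_1-1,n_2-1)\to0 .
\]
By (K1), $H^0(\mathcal I_Y(n_1-1,n_2-1))\cong H^1(\mathcal O(-n_1-1,-n_2-1))$, which is zero by (K3).

Let $k$ be algebraically closed and let $Y$ consist of $2n_1n_2$ distinct points. Fix coordinates for each point and evaluate a basis of the forms of bidegree $(n_1-1,n_2-1)$ at them. The resulting $n_1n_2\times2n_1n_2$ matrix has rank $n_1n_2$, so some $n_1n_2$ of its columns are independent. The corresponding points form a subscheme $Z$ as in the theorem, and a realization exists.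

Finally let $V$ be the space of forms of bidegree $(n_1,n_2)$. Let $\mathcal B\subset V\times V\times Q$ be the set of $(p,q,x)$ such that $p(x)=q(x)=0$ and the Jacobian determinant of $(p,q)$ in affine coordinates at $x$ vanishes. At a common zero this last condition does not depend on the affine chart, so $\mathcal B$ is closed. As $Q$ is projective, the image of $\mathcal B$ in $V\times V$ is closed. Let $U$ be the open set of pairs outside this image with $q(\infty)\ne0$. For $(p,q)\in U$, the equations $p,q$ generate the maximal ideal at every common zero, so all common zeros are isolated and reduced. Hence $p,q$ have no common factor, $p/q$ is causal of degree $(n_1,n_2)$, and $Y$ consists of $2n_1n_2$ distinct points. To see that $U\ne\emptyset$, take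
\[
q=\prod_{i=1}^{n_1}(z_1-\alpha_iw_1)\prod_{j=1}^{n_2}(z_2-\beta_jw_2),\qquad
p=\prod_{i=1}^{n_1}(z_1-\alpha'_iw_1)\prod_{j=1}^{n_2}(z_2-\beta'_jw_2)
\]
with all $\alpha_i,\alpha'_i$ distinct and all $\beta_j,\beta'_j$ distinct. The common zeros are the points $(\alpha_i,\beta'_j)$ and $(\alpha'_i,\beta_j)$. At each of them exactly one factor of $p$ and one factor of $q$ vanish, one in $z_1$ and the other in $z_2$, so the Jacobian determinant is nonzero; also $q(\infty)=1$. This completes the proof of Theorem~\ref{thm:criterion}. \qed

\subsection*{The counterexample of degree $(2,2)$ in terms of the criterion}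

At the opposite extreme from $2n_1n_2$ distinct points, $Y$ can be so concentrated that it offers a single choice of $Z$. Let $n_1=n_2=2$ in Theorem~\ref{thm:counter}, so that $q=d^2$ and, in homogeneous form,
\[
d=z_1z_2-w_1w_2,\qquad p=(z_1-w_1)^2(z_2-w_2)^2+d\,w_1w_2 .
\]
On the curve $d=0$ the form $p$ equals $(z_1-w_1)^2(z_2-w_2)^2$, and on this curve $z_1=w_1$ is equivalent to $z_2=w_2$. So $Y$ is supported at the point $(1,1)$. In the completed local ring $k[[t,y]]$, with $t=z_1-1$ and $y=z_2-1$, the polynomial $p$ has the root $y=e(t)$ of \eqref{eq:branch}, so $p=(y-e)\,\gamma$ with $\gamma(0,0)=\partial p/\partial z_2(1,1)=1$. Thus $\gamma$ is a unit, $\theta$ identifies $k[[t,y]]/(p)$ with $k[[t]]$, and $Y=\operatorname{Spec}k[t]/(t^8)$ because $\operatorname{ord}\theta(q)=8$. The ideals of $k[t]/(t^8)$ are the $(t^j)$, so the only subscheme of length $n_1n_2=4$ is $Z=\operatorname{Spec}k[t]/(t^4)$. Since $\operatorname{ord}\theta(d)=4$, the nonzero form $d$ of bidegree $(1,1)=(n_1-1,n_2-1)$ vanishes on $Z$, and Theorem~\ref{thm:criterion} excludes a realization of dimension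 $(2,2)$.

\begin{thebibliography}{9}

\bibitem{eisenbud}
Eisenbud, \emph{Commutative Algebra}.

\bibitem{filters}
\emph{On First-Order Equations for Multidimensional Filters},
\texttt{http://math.rutgers.edu/\textasciitilde sontag/FTPDIR/2D.pdf}.

\end{thebibliography}
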